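# Sign averages of a basis and of its dual: bases of random sections of the cube

## Two bases of a hexagonal plane

Let $F=\{x\in\mathbb R^3: x_1+x_2+x_3=0\}$ with the norm $\|x\|_\infty=\max_i|x_i|$. Write its points as $x=(s,\,t-s,\,-t)$. In the coordinates $(s,t)$ the norm is $\max(|s|,|t|,|s-t|)$, and the unit ball is the hexagon with vertices $\pm(1,0),\pm(1,1),\pm(0,1)$. A linear functional $\alpha s+\beta t$ attains its maximum over the hexagon at a vertex, so its dual norm is $\max(|\alpha|,|\beta|,|\alpha+\beta|)$.

Take first the obvious basis $y_1=(1,-1,0)$, $y_2=(0,1,-1)$, that is, $(s,t)=(1,0)$ and $(0,1)$. The vectors $y_1+y_2$ and $y_1-y_2$ have norms $1$ and $2$, so the average of $\|\varepsilon_1y_1+\varepsilon_2y_2\|$ over all signs is $3/2$. The dual basis consists of the functionals $s$ and $t$. The functionals $s+t$ and $s-t$ have norms $2$ and $1$, so the dual average is also $3/2$. The product of the two averages is $9/4$.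

Now take $(s,t)=(\frac12,1)$ and $(\frac12,0)$, that is, $y_1=(\frac12,\frac12,-1)$ and $y_2=(\frac12,-\frac12,0)$. Here $y_1+y_2$ and $y_1-y_2$ are $(1,1)$ and $(0,1)$ in the coordinates $(s,t)$, both of norm $1$, so the first average is $1$. The dual basis is $t,\ 2s-t$. The sum and the difference are $2s$ and $2t-2s$, both of norm $2$, so the second average is $2$. The product is $2$.

Some bases are very bad. For $(s,t)=(1,0)$ and $(1,h)$ with $0<h\le1$, the sum has norm $2$, so the first average is at least $1$. The dual basis is $s-t/h,\ t/h$, and the difference $s-2t/h$ has norm $2/h$, so the second average is at least $1/h$. The product is unbounded as $h\to0$, so only the best basis is of interest.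

For a basis $y=(y_1,\dots,y_k)$ of a real normed space $F$ with dual basis $y_1^*,\dots,y_k^*$ of $F^*$ (so $y_i^*(y_j)=\delta_{ij}$, and $F^*$ carries the dual norm), put
$$A(y)=\mathbb E_\varepsilon\Big\|\sum_j\varepsilon_jy_j\Big\|_F,\qquad B(y)=\mathbb E_\eta\Big\|\sum_j\eta_jy_j^*\Big\|_{F^*},$$
where $\varepsilon,\eta$ are independent uniform sign vectors in $\{-1,1\}^k$. Replacing $y$ by $sy$ with $s>0$ replaces $y^*$ by $s^{-1}y^*$, so $A(y)B(y)$ does not change.

**Lemma 1 (the floor).** For every basis $y$ of a $k$-dimensional space, $A(y)B(y)\ge k$.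

**Proof.** Use the same sign vector in both sums. Let $U=\|\sum\varepsilon_jy_j\|$ and $V=\|\sum\varepsilon_jy_j^*\|$. For every $\varepsilon$,
$$k=\sum_j\varepsilon_j^2=\Big\langle\sum\varepsilon_jy_j^*,\sum\varepsilon_jy_j\Big\rangle\le UV .$$
By Cauchy–Schwarz, $A(y)B(y)=\mathbb EU\,\mathbb EV\ge(\mathbb E\sqrt{UV})^2\ge k$. $\square$

So $2$ is the best value for the hexagon. It is the best value for every plane: by Auerbach's lemma a plane has a basis $u,v$ with $\|u\|=\|v\|=\|u^*\|=\|v^*\|=1$. Put $y_1=\frac{u+v}2$, $y_2=\frac{u-v}2$; the dual basis is $u^*+v^*,\ u^*-v^*$, so $A=1$ and $B=2$. (For the hexagon, $u=(1,1)$ and $v=(0,1)$ in the coordinates $(s,t)$.)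

In dimension $n$ the floor is $n$. Is there always a basis whose product is at most a universal constant times this floor?

## Unconditional norms reach the floor

In $\ell_p^n$ the standard basis gives $n^{1/p}\cdot n^{1/q}=n$, where $\frac1p+\frac1q=1$. More generally, call a basis $e_1,\dots,e_n$ *1-unconditional* if $\|\sum\pm t_je_j\|=\|\sum t_je_j\|$ for all scalars and signs. The standard basis of $\ell_p^n$ is one; the obvious basis of the hexagon is not, since $\|y_1+y_2\|\ne\|y_1-y_2\|$.

**Lemma 2.** If $X$ has a 1-unconditional basis $e_1,\dots,e_n$, then some basis $y$ of $X$ has $A(y)B(y)=n$.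

**Proof.** Let $(\lambda_j)$ maximize $\prod|t_j|$ over the unit ball $\{\|\sum t_je_j\|\le1\}$. The maximum is positive, so all $\lambda_j\neq0$ and, by homogeneity, $\|\sum\lambda_je_j\|=1$. By unconditionality we may take $\lambda_j>0$. If $\sum w_je_j$ is in the ball, so is $\sum((1-s)\lambda_j+sw_j)e_j$ for $s\in[0,1]$. By maximality the derivative of $\sum_j\log((1-s)\lambda_j+sw_j)$ at $s=0^+$ is at most $0$, that is, $\sum_jw_j/\lambda_j\le n$. Hence $\|\sum\lambda_j^{-1}e_j^*\|\le n$. Put $y_j=\lambda_je_j$, so $y_j^*=\lambda_j^{-1}e_j^*$. The dual basis is 1-unconditional too, so signs do not matter in either sum. Thus $A(y)=1$ and $B(y)\le n$, and Lemma 1 gives equality. $\square$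

## The question for all spaces, and the answer

The survey "Convexity, Complexity, and High Dimensions" (http://www.icm2006.org/proceedings/Vol_II/contents/ICM_Vol_2_76.pdf) asks the following as Problem 3.3. Is there a universal $C>0$ such that every finite-dimensional normed space $X$ has a subspace $Y$ of dimension $m\ge\dim X/2$ and a basis $y$ of $Y$ with $A(y)B(y)\le Cm$? It then says that it is an open problem whether "a similar property" holds for every normed space without passing to a subspace. It does not spell out the exact form; we read it as the direct full-space analogue.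

**Question.** Is there a universal $C>0$ such that every real normed space $X$ of finite dimension $n$ has a basis $x$ with $A(x)B(x)\le Cn$?

Both answers are no. Throughout, $\log$ is natural, $|\cdot|$ is the Euclidean norm, $\|\cdot\|_{HS}$ the Hilbert–Schmidt norm (the Euclidean norm of the entries of a matrix), and $\|\cdot\|_{op}$ the operator norm between Euclidean spaces.

**Theorem 3.** There is a universal $c>0$ such that for every $n\ge2$ there is an $n$-dimensional subspace $X_n$ of $\ell_\infty^{2n}$ with the following property: for every $1\le k\le n$, every $k$-dimensional subspace $F\subset X_n$ and every basis $y$ of $F$,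
$$A(y)B(y)\ \ge\ c\,k\,(k/n)^{3/2}\sqrt{\log n}.$$

With $k=n$, every basis of $X_n$ has product at least $c\,n\sqrt{\log n}$. A constant $C$ as in the Question would satisfy $C\ge c\sqrt{\log n}$ for all $n$, which is impossible. Since $A(x)B(x)$ is unchanged when $(X,x)$ is replaced by $(X^*,x^*)$, the spaces $X_n^*$ also fail. With $k\ge n/2$, a constant as in Problem 3.3 would satisfy $C\ge2^{-3/2}c\sqrt{\log n}$ for all $n$, so Problem 3.3 has a negative answer too. More generally, for fixed $\delta\in(0,1]$, all subspaces of $X_n$ of dimension $k\ge\delta n$ have product at least $c\,\delta^{3/2}k\sqrt{\log n}$.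

**Proposition 4.** Every $k$-dimensional subspace $F$ of $\ell_\infty^{2n}$ has a basis with $A(y)B(y)\le2\sqrt{nk\log(4n)}$.

So for these spaces the order $\sqrt{\log n}$ is exact.

**Proposition 5.** There is a universal $C$ such that every $n$-dimensional $X$ has a basis with $A(x)B(x)\le C\,n(1+\log n)$.

Hence, for $n\ge2$, the best constant in dimension $n$ lies between $c\sqrt{\log n}$ and $C(1+\log n)$. These notes do not close that gap.

## Maximal determinants, and the loss in the Rademacher projection

A sensible first attempt at a positive answer is to imitate Lemma 2, with a determinant in place of $\prod|t_j|$. This proves Proposition 5, and it is worth seeing where a logarithm enters.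

Two notions are needed. For $f:\{\pm1\}^n\to X$, the *Rademacher projection* of $f$ is $\sum_j\varepsilon_j\,\mathbb E_\eta[\eta_jf(\eta)]$: it keeps the linear part of $f$. For $X=\mathbb R$ and $n=2$ it sends $1+\eta_1$ to $\eta_1$ and $\eta_1\eta_2$ to $0$. The *K-convexity constant* $K(X)$ is the supremum over $n$ of its norm on $L_2(\{\pm1\}^n;X)$. If $X$ is a nonzero Euclidean space the projection is orthogonal, so $K(X)=1$. Pisier's theorem (Ann. Sci. École Norm. Sup. 1980) gives $K(X)\le C(1+\log d(X,\ell_2^n))$, where $d(X,\ell_2^n)$ is the Banach–Mazur distance, the infimum of $\|T\|\|T^{-1}\|$ over isomorphisms $T:X\to\ell_2^n$. By John's theorem $d(X,\ell_2^n)\le\sqrt n$.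

**Proof of Proposition 5.** **Step 1: a maximal $u$ and its first-order condition.** The aim is a trace inequality replacing $\sum w_j/\lambda_j\le n$. For linear $w:\mathbb R^n\to X$ let $r(w)=(\mathbb E\|\sum\varepsilon_jwe_j\|^2)^{1/2}$. This is a norm: if $r(w)=0$, all signed sums $\sum\varepsilon_jwe_j$ vanish, hence all $we_j$ vanish. Fix a linear identification of $X$ with $\mathbb R^n$ so that $\det w$ makes sense, and let $u$ maximize $|\det w|$ on the compact set $\{r(w)\le1\}$. Then $u$ is invertible and $r(u)=1$, since otherwise we could scale up. By homogeneity, $|\det v|\le|\det u|\,r(v)^n$ for all $v$. With $v=u+sw$, $s>0$ small, this gives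
$$|\det(I+su^{-1}w)|\le r(u+sw)^n\le(1+s\,r(w))^n .$$
The left side is $1+s\,\mathrm{tr}(u^{-1}w)+O(s^2)$ and the right side is $1+ns\,r(w)+O(s^2)$. Letting $s\to0$,
$$\mathrm{tr}(u^{-1}w)\le n\,r(w)\qquad\text{for all } w. \tag{1}$$
This is Lewis's argument.

**Step 2: from the trace to the dual average.** We express the dual norm through (1). Put $x_j=ue_j$, so that $x_j^*=e_j^*u^{-1}$. First moments are at most second moments, so $A(x)\le r(u)=1$. The space $L_2(\{\pm1\}^n;X^*)$ is the dual of $L_2(\{\pm1\}^n;X)$, so $(\mathbb E\|\sum\eta_jx_j^*\|^2)^{1/2}$ is the supremum over $f$ in the unit ball of $L_2(\{\pm1\}^n;X)$ of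
$$\mathbb E\Big\langle\sum_j\eta_jx_j^*,f(\eta)\Big\rangle=\sum_j\langle x_j^*,\mathbb E\,\eta_jf\rangle=\mathrm{tr}(u^{-1}w_f),\qquad w_fe_j=\mathbb E\,\eta_jf .$$
By (1) this is at most $n\,r(w_f)$. Now $r(w_f)$ is exactly the $L_2$ norm of the Rademacher projection of $f$, so it is at most $K(X)$. Hence $B(x)\le nK(X)\le C\,n(1+\log n)$, and the same bound holds for $A(x)B(x)$. $\square$

The attempt falls short of $Cn$ at one point: passing from $f$ to its linear part may increase the norm, and the only control used is $K(X)\le C(1+\log n)$. In Euclidean space nothing is lost. Theorem 3 says that for some spaces a loss of order at least $\sqrt{\log n}$ occurs for every choice of basis.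

## Sections of the cube: the dual ball and its volume

From now on $m=2n$ and $F\subset\mathbb R^m$ is a $k$-dimensional subspace with the norm $\|\cdot\|_\infty$. For a basis $y$ of $F$, let $Y$ be the $m\times k$ matrix with columns $y_j$ and rows $r_1,\dots,r_m\in\mathbb R^k$. Then
$$A(y)=\mathbb E\|Y\varepsilon\|_\infty=\mathbb E\max_{i\le m}|\langle r_i,\varepsilon\rangle| .$$

Every functional on $F$ is $x\mapsto\langle f,x\rangle$ for a unique $f\in F$; this identifies $F^*$ with $F$. Let $P_F$ be the orthogonal projection onto $F$ and $v_i=P_Fe_i$. The unit ball of $F^*$ becomes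
$$K=P_FB_1^m=\mathrm{absconv}\{v_1,\dots,v_m\}.$$
Indeed, the polar of $P_FB_1^m$ in $F$ is $\{x\in F:|\langle x,e_i\rangle|\le1\ \forall i\}=F\cap B_\infty^m$, and by the bipolar theorem the polar of $F\cap B_\infty^m$ is $P_FB_1^m$. (In the hexagon, the functional $s=x_1$ is represented by $P_Fe_1=\frac13(2,-1,-1)$, and it has norm $1$.)

**Proof of Proposition 4.** Let $y$ be a Euclidean-orthonormal basis of $F$. The row $r_i$ lists the coordinates of $P_Fe_i$, so $|r_i|\le1$. The $2m$ variables $\pm\langle r_i,\varepsilon\rangle$ satisfy $\mathbb Ee^{\lambda Z}\le e^{\lambda^2/2}$ for $\lambda>0$, because $\cosh x\le e^{x^2/2}$. By Jensen, $\mathbb E\max\le\lambda^{-1}\log(2m\,e^{\lambda^2/2})=\frac{\log(2m)}\lambda+\frac\lambda2$, and $\lambda=\sqrt{2\log(2m)}$ gives $A(y)\le\sqrt{2\log(2m)}=\sqrt{2\log(4n)}$. The dual basis is represented by the $y_j$ themselves, and for every $\eta$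
$$\Big\|\sum\eta_jy_j\Big\|_{F^*}\le\Big\|\sum\eta_jy_j\Big\|_1\le\sqrt m\,\Big|\sum\eta_jy_j\Big|=\sqrt{2nk}.$$
Multiplying, $A(y)B(y)\le2\sqrt{nk\log(4n)}$. $\square$

For a lower bound on the product, normalize $\det(Y^TY)=1$, which a scaling achieves. Then volume alone bounds $B$ from below, with no randomness and for every $F$.

**Lemma 6 (volume bound).** Let $k\le n$. If $\det(Y^TY)=1$, then $B(y)\ge\frac1{26}\,k\,(k/n)^{1/2}$.

**Proof.** **Step 1: $K$ is small.** We cover $K$ by cross-polytopes. Let $x\in K$ and write $x=\sum\lambda_iv_i$ with $\sum|\lambda_i|\le1$ and as few nonzero $\lambda_i$ as possible. The $v_i$ with $\lambda_i\ne0$ are linearly independent. Otherwise $\sum\mu_iv_i=0$ for some $\mu\ne0$ supported where $\lambda\ne0$, and after a change of sign $\sum\mathrm{sgn}(\lambda_i)\mu_i\le0$. Move along $\lambda+s\mu$ with $s$ growing from $0$. Until a coordinate vanishes, the $\ell_1$ norm is $\sum|\lambda_i|+s\sum\mathrm{sgn}(\lambda_i)\mu_i\le1$. Some $\mathrm{sgn}(\lambda_i)\mu_i$ is negative (they sum to at most $0$ and are not all $0$),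 so a coordinate does vanish, contradicting minimality.

The $v_i$ span $F$, so the independent subfamily extends to a basis $(v_i)_{i\in I}$ with $|I|=k$, and $x\in\mathrm{absconv}(v_i)_{i\in I}$. This set is a linear image of $B_1^k$, with volume $\frac{2^k}{k!}|\det(v_i)_{i\in I}|$, the determinant being taken in an orthonormal basis of $F$. Discarding the $I$ with zero determinant, $\mathrm{vol}(K)\le\frac{2^k}{k!}\sum_{|I|=k}|\det(v_i)_{i\in I}|$. In an orthonormal basis $f_1,\dots,f_k$ of $F$ the $v_i$ are the rows of the $m\times k$ matrix $W$ with columns $f_j$, since $\langle P_Fe_i,f_j\rangle=\langle e_i,f_j\rangle$. So $W^TW=I$, and Cauchy–Binet gives $\sum_I\det(v_i)_{i\in I}^2=\det(W^TW)=1$. By Cauchy–Schwarz, $k!\ge(k/e)^k$ and $\binom{2n}k\le(2en/k)^k$,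
$$\mathrm{vol}(K)\le\frac{2^k}{k!}\binom mk^{1/2}\le\Big(\frac{2e}k\Big)^k\Big(\frac{2en}k\Big)^{k/2}. \tag{2}$$

**Step 2: the dual parallelepiped is large and mostly lies in $2BK$.** The dual basis, viewed in $F$, consists of the columns of $Y(Y^TY)^{-1}$, with Gram matrix $(Y^TY)^{-1}$ of determinant $1$. So the parallelepiped $\{\sum t_jy_j^*:t\in[-1,1]^k\}$ has volume $2^k$. The function $t\mapsto\mathbb E_\eta\|\sum\eta_jt_jy_j^*\|_{F^*}$ is convex on the cube and equals $B=B(y)$ at every vertex, so it is at most $B$ on the whole cube. If $t$ is uniform on the cube, independent of $\eta$, then $(\eta_jt_j)$ has the law of $t$; hence $\mathbb E\|\sum t_jy_j^*\|_{F^*}\le B$. By Markov, at least half of the volume of the parallelepiped lies in $2BK$: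
$$2^{k-1}\le(2B)^k\,\mathrm{vol}(K).$$

**Step 3: compare.** Since $2^{(k-1)/k}\ge1$, (2) gives $B\ge\frac12\mathrm{vol}(K)^{-1/k}\ge\frac k{4e}\big(\frac k{2en}\big)^{1/2}$, and $4e\sqrt{2e}<26$. $\square$

What remains is the first factor: we want a subspace $E\subset\mathbb R^{2n}$ in which no $Y$ with $\det(Y^TY)=1$ has $\mathbb E\|Y\varepsilon\|_\infty$ below a multiple of $\frac kn\sqrt{\log n}$. Not every subspace will do: in the span of the first $n$ coordinate vectors, with $k=n$, the standard basis has $\det(Y^TY)=1$ and $A=1$. We take $E$ random.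

## A random kernel against one fixed matrix

Let $Q$ be an $n\times m$ matrix with independent $N(0,1)$ entries and $E=\ker Q$. Almost surely $\dim E=n$. The columns of $Y$ lie in $E$ exactly when $QY=0$, which is $nk$ scalar equations. We want to approximate every bad $Y$ by a $Z$ from a finite list and to show that, for each $Z$ on the list, $QZ$ is unlikely to be small. The next lemma says what an approximation must satisfy.

**Lemma 7.** Let $1\le k\le n$, $a>0$, $\|Q\|_{op}\le4\sqrt n$. Let $Y$ be $m\times k$ with $QY=0$ and $\det(Y^TY)=1$, and let $Y=Z+R$, where all rows of $R$ have Euclidean norm at most $2a$. Then, with $\mathcal M_Z=Z^TZ+a^2I_k$,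
$$\|QZ\|_{HS}\le12\,an, \tag{3}$$
$$\det\mathcal M_Z\ge(18n/k)^{-k}. \tag{4}$$

**Proof.** We have $\|R\|_{HS}\le2a\sqrt m$ and $QZ=-QR$, so $\|QZ\|_{HS}\le4\sqrt n\cdot2a\sqrt{2n}=8\sqrt2\,an\le12an$. For (4) we transfer the determinant from $Y$ to $Z$. Since $|Yv|^2\le2|Zv|^2+2|Rv|^2$ for every $v$, we have $Y^TY\preceq2Z^TZ+2R^TR\preceq2(\mathcal M_Z+R^TR)$. Determinants are monotone on positive semidefinite matrices, so
$$1\le2^k\det\mathcal M_Z\cdot\det\big(I+\mathcal M_Z^{-1/2}R^TR\mathcal M_Z^{-1/2}\big)\le2^k\det\mathcal M_Z\Big(1+\frac{\mathrm{tr}(\mathcal M_Z^{-1}R^TR)}k\Big)^k,$$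
by the arithmetic–geometric mean inequality for the eigenvalues. As $\mathcal M_Z\succeq a^2I$, the trace is at most $a^{-2}\|R\|_{HS}^2\le4m=8n$. Finally $2(1+8n/k)\le18n/k$ because $n/k\ge1$. $\square$

**Lemma 8.** Let $1\le k\le n$, $a>0$, and let $Z$ be a deterministic $m\times k$ matrix satisfying (4). Then
$$P\big(\|QZ\|_{HS}\le12an\big)\le2\Big(\frac{102\,an}k\Big)^{nk}.$$

**Proof.** The columns of $Z$ may be dependent, and then $QZ$ has no density. We smooth it. Let $H$ be an $n\times k$ standard Gaussian matrix independent of $Q$. Since $\mathbb E\|H\|_{HS}^2=nk$, Markov gives $P(\|H\|_{HS}\le\sqrt{2nk})\ge\frac12$, and $a\sqrt{2nk}\le2an$. By independence,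
$$P(\|QZ\|_{HS}\le12an)\le2P(\|QZ+aH\|_{HS}\le14an).$$
The rows of $QZ+aH$ are independent with law $N(0,Z^TZ+a^2I_k)=N(0,\mathcal M_Z)$, so the density of this matrix on $\mathbb R^{nk}$ is at most $(2\pi)^{-nk/2}(\det\mathcal M_Z)^{-n/2}$. With $\mathrm{vol}(B_2^d)\le(2\pi e/d)^{d/2}$ for $d=nk$, and with (4),
$$P(\|QZ\|_{HS}\le12an)\le2(14an)^{nk}\Big(\frac e{nk}\Big)^{nk/2}\Big(\frac{18n}k\Big)^{nk/2}=2\Big(\frac{14\sqrt{18e}\,an}k\Big)^{nk},$$
and $14\sqrt{18e}<102$. $\square$

We also use the bound of Davidson–Szarek, $P(\|Q\|_{op}\ge\sqrt n+\sqrt m+t)\le e^{-t^2/2}$. With $t=1.5\sqrt n$ and $1+\sqrt2+1.5<4$ it gives $\|Q\|_{op}\le4\sqrt n$ with probability at least $1-e^{-n}$.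

From here on we fix the mesh and the threshold
$$a=\frac k{300n},\qquad\bar A=\gamma\,\frac kn\sqrt{\log n}=300\gamma\,a\sqrt{\log n},$$
with a small absolute constant $\gamma\in(0,1]$ to be chosen. Lemma 8 now reads: a fixed $Z$ satisfying (4) has
$$P(\|QZ\|_{HS}\le12an)\le2(0.34)^{nk}\le2e^{-nk}. \tag{5}$$
So a union bound can afford a list of $Z$'s with logarithm at most $nk/2$, and the question is how to describe every $Y$ with $\mathbb E\|Y\varepsilon\|_\infty\le\bar A$ that cheaply.

## Row lengths alone do not suffice

The first information about such a $Y$ is the length of its rows. For $r\in\mathbb R^k$ we have $\mathbb E\langle r,\varepsilon\rangle^4=3|r|^4-2\sum r_j^4\le3|r|^4$. Hölder's inequality $\mathbb EU^2\le(\mathbb E|U|)^{2/3}(\mathbb EU^4)^{1/3}$ then gives $|r|^2\le(\mathbb E|\langle r,\varepsilon\rangle|)^{2/3}\,3^{1/3}|r|^{4/3}$, that is,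
$$\mathbb E|\langle r,\varepsilon\rangle|\ge|r|/\sqrt3. \tag{6}$$
Hence $|r_i|\le\sqrt3\bar A$ for every row. The natural attempt is to cover the ball of radius $\sqrt3\bar A$ in $\mathbb R^k$ by balls of radius $2a$, separately for each row. For a mesh $a$ of any size, comparison of volumes shows that this needs at least $(\sqrt3\bar A/2a)^{2nk}$ matrices $Z$. Against the bound $2(102an/k)^{nk}$ of Lemma 8, which is useful only if $102an/k<1$, the union bound is at least
$$2\Big(\frac{3\bar A^2}{4a^2}\cdot\frac{102an}k\Big)^{nk}=2\Big(\frac{76.5\,\bar A^2n}{ka}\Big)^{nk}>2\big(7803\,\gamma^2\log n\big)^{nk},$$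
which exceeds $1$ for large $n$. There are $2nk$ parameters and only $nk$ equations, and refining the mesh makes it worse.

This is not a defect of the counting. Every $n$-dimensional $E\subset\mathbb R^{2n}$ has an orthonormal basis, whose matrix has $\det(Y^TY)=1$ and all rows of length at most $1$. With $k=n$ and $\bar A\ge1$ it satisfies all the row-length constraints. So we must use that the maximum over all rows is small.

## Sudakov minoration, and what it needs when the signs are not Gaussian

A set $S\subset\mathbb R^d$ is *$a$-separated* if $|t-t'|\ge a$ for distinct $t,t'\in S$; the coordinate vectors, for instance, are $\sqrt2$-separated. Sudakov's minoration (Ledoux–Talagrand, *Probability in Banach Spaces*, Thm 3.18) says: there is an absolute $c_0>0$ such that if $t_1,\dots,t_p\in\mathbb R^d$, $p\ge2$, and $|t_i-t_{i'}|\ge a$ for $i\neq i'$, then for a standard Gaussian $g$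
$$\mathbb E\max_i\langle t_i,g\rangle\ge c_0\,a\sqrt{\log p} .$$

If the signs in $A$ were Gaussian, we would be nearly done. From $\mathbb E\max_i|\langle r_i,g\rangle|\le\bar A=300\gamma a\sqrt{\log n}$ with $\gamma$ small, any $a$-separated set of rows would have fewer than $n^{1/10}$ elements. All $2n$ rows would lie within $a$ of fewer than $n^{1/10}$ centers, and describing a few centers and an assignment of rows to centers is cheap.

For signs the minoration is false. The vectors $e_1,\dots,e_k$ are $\sqrt2$-separated, yet $\max_i|\langle e_i,\varepsilon\rangle|=1$ always. This is the identity matrix, which we met in the coordinate subspace. Here each row is a single large entry. If all entries are small, signs and Gaussians can be compared.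

**Lemma 9.** Let $t_1,\dots,t_p\in\mathbb R^d$, $p\ge2$, with $|t_i-t_{i'}|\ge a$ for $i\ne i'$, and $|t_i|\le D$, $\|t_i\|_\infty\le b$ for all $i$. Then for every $\beta>0$
$$c_0\,a\sqrt{\log p}\le\mathbb E\max_i\langle t_i,\varepsilon\rangle+\frac{\log p}\beta+4\beta^2\,p\,b\,D^2 .$$

**Proof.** **Step 1: a smooth maximum.** We replace the maximum by a function with controlled third derivatives. Let $\Phi(x)=\beta^{-1}\log\sum_{i\le p}e^{\beta x_i}$, so that
$$\max_ix_i\le\Phi(x)\le\max_ix_i+\beta^{-1}\log p .$$
For $w,v\in\mathbb R^p$ let $\varphi(s)=\Phi(w+sv)$. Let $q$ be the probability vector with weights proportional to $e^{\beta(w_i+sv_i)}$, and let $V$ take the value $v_i$ with probability $q_i$. Differentiating (these are the cumulants of $V$), $\varphi'=\mathbb E_qV$, $\varphi''=\beta\,\mathbb E_q(V-\mathbb E_qV)^2$, $\varphi'''=\beta^2\,\mathbb E_q(V-\mathbb E_qV)^3$. Since $|V-\mathbb E_qV|\le2\|v\|_\infty$, we get $|\varphi'''|\le8\beta^2\|v\|_\infty^3$.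

**Step 2: exchange signs for Gaussians, one at a time.** In $\Phi\big(\sum_j\varepsilon_j(t_{ij})_{i\le p}\big)$ replace $\varepsilon_j$ by an independent standard Gaussian $g_j$, for $j=1,2,\dots,d$ in turn. At stage $j$ let $w$ be the sum of the other terms, independent of $\varepsilon_j$ and $g_j$, and $v=(t_{ij})_{i\le p}$. By Taylor, $\varphi(s)$ differs from $\varphi(0)+\varphi'(0)s+\frac12\varphi''(0)s^2$ by at most $\frac86\beta^2\|v\|_\infty^3|s|^3$. The variables $\varepsilon_j$ and $g_j$ both have mean $0$ and variance $1$, so the quadratic parts have the same expectation. The change is therefore at most $\frac86\beta^2(1+\mathbb E|g_j|^3)\|v\|_\infty^3\le4\beta^2\max_i|t_{ij}|^3$, because $\mathbb E|g_j|^3=2\sqrt{2/\pi}<1.6$.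

**Step 3: add up.** The total change is at most $4\beta^2\sum_j\max_i|t_{ij}|^3\le4\beta^2\sum_i\sum_jb\,t_{ij}^2\le4\beta^2pbD^2$. Hence
$$c_0a\sqrt{\log p}\le\mathbb E\max_i\langle t_i,g\rangle\le\mathbb E\Phi\big((\langle t_i,g\rangle)_i\big)\le\mathbb E\Phi\big((\langle t_i,\varepsilon\rangle)_i\big)+4\beta^2pbD^2,$$
and the first term on the right is at most $\mathbb E\max_i\langle t_i,\varepsilon\rangle+\beta^{-1}\log p$. $\square$

The rows of $Y$ need not be flat, so Lemma 9 cannot be applied to them directly. A row of length at most $\sqrt3\bar A$ has at most $3\bar A^2/b^2$ entries larger than $b$, and these few entries we can afford to write down. There is one constraint. To delete coordinates and keep the bound on the expected maximum, we delete one common set of coordinates from all the vectors involved, and the union of the large-entry sets of all $2n$ rows may be everything, as it is for the identity matrix. The way out is to work in groups of $M$ rows. The group must be small enough for the union of its exceptional sets to be much smaller than $k$,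 and large enough that the cost of $p$ centers, shared among $M$ rows, is negligible. We also need $pb$ small for Lemma 9. The powers $p\approx n^{1/10}$, $M\approx n^{1/5}$, $b=n^{-1/5}$ meet all three demands.

## A short code for matrices with small sign average

Set $\gamma=\min(1,c_0/3000)$, and assume from now on
$$n\ge n_0,\qquad n(\log n)^{-1/3}\le k\le n,\qquad m=2n, \tag{7}$$
where $n_0\ge3$ is a large absolute constant. With $a,\bar A$ as above, put
$$p=\lceil n^{1/10}\rceil,\quad M=\lceil n^{1/5}\rceil,\quad b=n^{-1/5},\quad\sigma=1+3M\bar A^2n^{2/5},$$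
and fix a partition of $\{1,\dots,m\}$ into at most $m/M+1\le3n/M$ groups of size at most $M$. Note that $2\le p\le2n^{1/10}$, $M\le2n^{1/5}$, and $\bar A^2\le\log n$.

**Lemma 10.** There is a finite set $\mathcal Z_k$ of $m\times k$ matrices, depending only on $n$ and $k$, with $\log|\mathcal Z_k|\le nk/2$, such that every $m\times k$ matrix $Y$ with $\mathbb E\|Y\varepsilon\|_\infty\le\bar A$ can be written $Y=Z+R$ with $Z\in\mathcal Z_k$ and all rows of $R$ of Euclidean norm at most $2a$.

**Proof.** **Step 1: separate the large entries.** We split each row into a sparse part and a flat part. Let $r_i=(r_{ij})_{j\le k}$ be the rows of $Y$. By (6), $|r_i|\le\sqrt3\bar A$. Let $J_i=\{j:|r_{ij}|>b\}$; since $|J_i|b^2\le|r_i|^2$, we have $|J_i|\le3\bar A^2n^{2/5}$. For a group $G$ let $J_G=\bigcup_{i\in G}J_i$, so $|J_G|\le3M\bar A^2n^{2/5}\le\sigma$. For $i\in G$ let $t_i$ be $r_i$ with the coordinates in $J_G$ replaced by $0$. Then $\|t_i\|_\infty\le b$ and $|t_i|\le\sqrt3\bar A$.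

**Step 2: the flat parts still have a small maximum.** For $i\in G$, averaging $\langle r_i,\varepsilon\rangle$ over the $\varepsilon_j$ with $j\in J_G$ only gives $\langle t_i,\varepsilon\rangle$. Since $x\mapsto\max_{i\in G}|x_i|$ is convex, Jensen's inequality gives
$$\mathbb E\max_{i\in G}|\langle t_i,\varepsilon\rangle|\le\mathbb E\max_{i\in G}|\langle r_i,\varepsilon\rangle|\le\bar A .$$
This is where $J_G$ must be the same for all $i\in G$.

**Step 3: the flat parts of one group cluster.** We show that an $a$-separated subset of $\{t_i\}_{i\in G}$ has fewer than $p$ elements. Otherwise apply Lemma 9 to $p$ of them, with $D=\sqrt3\bar A$ and $\beta=3\sqrt{\log p}/(c_0a)$: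
$$c_0a\sqrt{\log p}\le\bar A+\frac{c_0}3a\sqrt{\log p}+\frac{108\log p}{c_0^2a^2}\,p\,b\,\bar A^2 .$$
Since $\log n\le10\log p$, we have $\bar A\le300\sqrt{10}\,\gamma\,a\sqrt{\log p}<\frac{c_0}3a\sqrt{\log p}$, because $300\sqrt{10}/3000<\frac13$. In the last term, $pb\le2n^{-1/10}$, $\bar A^2\le\log n$, $\log p\le\log n$, and $a\ge(\log n)^{-1/3}/300$ by (7). So the last term is at most $C_1n^{-1/10}(\log n)^{1+2/3+1}\le C_1n^{-1/10}(\log n)^3$ with $C_1$ absolute, while $a\sqrt{\log p}\ge\frac1{300\sqrt{10}}(\log n)^{1/6}$. For $n\ge n_0$ the last term is thus less than $\frac{c_0}3a\sqrt{\log p}$. The three terms add up to less than $c_0a\sqrt{\log p}$, a contradiction.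

**Step 4: define $Z$ by rounding.** A maximal $a$-separated subset of $\{t_i\}_{i\in G}$ consists of at most $p-1$ centers, and by maximality each $t_i$, $i\in G$, is within $a$ of some center $t_{\pi(i)}$. Round every entry of $r_i|_{J_G}$ (the part of $r_i$ on $J_G$) and of the centers to a nearest multiple of $a/\sqrt k$, and put
$$z_i=\mathrm{round}(r_i|_{J_G})+\mathrm{round}(t_{\pi(i)}).$$
The centers vanish on $J_G$ and zeros round to zero, so the two parts have disjoint supports, and in $z_i$ each of the $k$ entries is rounded once, with error at most $a/(2\sqrt k)$. The total rounding error has length at most $a/2$, and $|t_i-t_{\pi(i)}|\le a$. Hence $|r_i-z_i|\le a+\frac a2\le2a$. Let $Z$ have rows $z_i$ and $R=Y-Z$.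

**Step 5: count the codes.** Let $\mathcal Z_k$ be the set of all matrices obtained by choosing, for every group $G$: a set $J_G\subset\{1,\dots,k\}$ with at most $\sigma$ elements; a map $\pi$ from $G$ to the labels $1,\dots,p-1$; the rounded entries on $G\times J_G$; and $p-1$ rounded centers (pad with zero vectors if there are fewer). All entries before rounding are at most $\sqrt3\bar A$ in absolute value and $\bar A\sqrt k/a=300\gamma\sqrt{k\log n}\le300\sqrt{n\log n}$. So a rounded entry is $a/\sqrt k$ times an integer of absolute value at most $300\sqrt{3n\log n}+\frac12$, which leaves at most $n^2$ possible values for $n\ge n_0$.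

For one group, the number of choices of $J_G$ is at most $(k+1)^\sigma\le n^{2\sigma}$; of $\pi$, at most $p^M$; of the entries on $G\times J_G$, at most $n^{2M\sigma}$; of the centers, at most $n^{2pk}$. Since $\sigma\ge1$, $M\ge1$ and $p\le n$, the logarithm of the number of possibilities per group is at most
$$(2\sigma+M+2M\sigma+2pk)\log n\le5(M\sigma+pk)\log n .$$
Over at most $3n/M$ groups,
$$\log|\mathcal Z_k|\le\frac{3n}M\cdot5(M\sigma+pk)\log n=15\,n\Big(\sigma+\frac{pk}M\Big)\log n .$$
Here $\sigma\le1+6n^{3/5}\log n$, so $15\sigma\log n\le\frac14n(\log n)^{-1/3}\le\frac k4$ for $n\ge n_0$. Also $p/M\le2n^{-1/10}$, so $15\frac{pk}M\log n\le30n^{-1/10}k\log n\le\frac k4$ for $n\ge n_0$. Thus $\log|\mathcal Z_k|\le nk/2$. $\square$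

The matrix $Q$ plays no role in Lemma 10: the list is fixed before any randomness enters, which the union bound requires.

## Proof of Theorem 3

**Step 1: small $n$ and small $k$.** These cases need only the floor. If $2\le n<n_0$, let $X_n$ be any $n$-dimensional subspace of $\ell_\infty^{2n}$; Lemma 1 gives the claim as soon as $c\sqrt{\log n_0}\le1$. If $n\ge n_0$ and $k<n(\log n)^{-1/3}$, then $(k/n)^{3/2}\sqrt{\log n}\le1$, and Lemma 1 gives the claim for any subspace as soon as $c\le1$. So $n\ge n_0$, and we must find one $E$ that works for all $k$ as in (7).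

**Step 2: a good kernel exists.** Here the list of Lemma 10 meets the estimate (5). For each $k$ as in (7), with its own $a=k/(300n)$, a union bound over those $Z\in\mathcal Z_k$ that satisfy (4) gives
$$P\big(\text{some }Z\in\mathcal Z_k\text{ satisfies both (4) and (3)}\big)\le e^{nk/2}\cdot2e^{-nk}=2e^{-nk/2}\le2e^{-n/2}.$$
Sum over the at most $n$ values of $k$ and add $e^{-n}$ for the event $\|Q\|_{op}>4\sqrt n$: the total is at most $2ne^{-n/2}+e^{-n}<1$ for $n\ge n_0$. So there is a matrix $Q$ of rank $n$ with $\|Q\|_{op}\le4\sqrt n$ such that, for every $k$ as in (7), no $Z\in\mathcal Z_k$ satisfies both (3) and (4). Let $E=\ker Q$, so $\dim E=n$.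

**Step 3: no bad $Y$ in $E$.** We claim that for every $k$ as in (7), every $m\times k$ matrix $Y$ with columns in $E$ and $\det(Y^TY)=1$ has $\mathbb E\|Y\varepsilon\|_\infty>\bar A$. Suppose $\mathbb E\|Y\varepsilon\|_\infty\le\bar A$ for such a $Y$. Lemma 10 gives $Y=Z+R$ with $Z\in\mathcal Z_k$ and the rows of $R$ of length at most $2a$. As $QY=0$, Lemma 7 shows that $Z$ satisfies (3) and (4), contradicting the choice of $Q$.

**Step 4: both factors.** Let $X_n=E$ with the norm of $\ell_\infty^{2n}$. Let $F\subset X_n$ have dimension $k$ as in (7), and let $y$ be a basis of $F$. Rescale $y\mapsto sy$ so that $\det(Y^TY)=1$; the product does not change. Step 3 gives $A(y)>\gamma\frac kn\sqrt{\log n}$, Lemma 6 gives $B(y)\ge\frac k{26}(k/n)^{1/2}$, and hence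
$$A(y)B(y)\ge\frac\gamma{26}\,k\,(k/n)^{3/2}\sqrt{\log n}.$$
Together with Step 1, the theorem holds with $c=\min\big(\gamma/26,\,(\log n_0)^{-1/2}\big)$, which is at most $1$ because $\gamma\le1$. $\blacksquare$
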